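# A regular local ring birationally dominated, in its own dimension, by a regular local ring that is not a spot

All rings are commutative with $1$. RLR means Noetherian regular local ring. For a ring $A$ and $x\in A$ we write $A_x=A[1/x]$, and for a local ring a hat denotes completion at the maximal ideal. A domain is normal if it is integrally closed in its quotient field.

## 1. Intersecting a field with an $x$-adically complete ring

Fix a DVR $(\mathfrak o,x\mathfrak o)$ with residue field $k$, fraction field $Q$ and completion $\hat{\mathfrak o}$, and put $\hat Q=\hat{\mathfrak o}[1/x]$, which is a field. Let $Y=(Y_1,\dots,Y_n)$ be variables, $n\ge 0$. Put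
$$\Lambda=\mathfrak o[Y]_{(x,Y)},\qquad E=\text{the } x\text{-adic completion of }\Lambda .$$
We complete only along $x$, and not along $Y$. Modulo $x$ nothing changes, so $E/xE=k[Y]_{(Y)}$.

The standard facts on completion of Noetherian rings give the following. The ring $E$ is Noetherian and flat over $\Lambda$, so $x$ is a nonzerodivisor on $E$. Moreover $E/x^iE=\Lambda/x^i\Lambda$ for all $i$, and $xE$ lies in the Jacobson radical of $E$. Since $E/xE=k[Y]_{(Y)}$ is local and regular of dimension $n$, $E$ is local with maximal ideal $\mathfrak m_E=(x,Y)E$, and it is an RLR of dimension $n+1$. In particular $E$ is a domain. By Krull's theorem $\Lambda$ is $x$-adically separated, so $\Lambda\subset E$.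

There is a second description of $E$. Let $M=\hat{\mathfrak o}[Y]$. Since $\hat{\mathfrak o}/x^i=\mathfrak o/x^i$, we have $M_{(x,Y)}/x^i=\Lambda/x^i\Lambda$ for all $i$, so $E$ is also the $x$-adic completion of the Noetherian local ring $M_{(x,Y)}$. Hence $\hat{\mathfrak o}\subset M_{(x,Y)}\subset E$, and
$$E \text{ is flat over } M=\hat{\mathfrak o}[Y],\quad\text{so } E_x\text{ is flat over } M_x=\hat Q[Y]. \tag{1}$$

Now choose finitely many elements of $E$, that is, an $\mathfrak o[Y]$-algebra map
$$\psi:\ U=\mathfrak o[Y,W_1,\dots,W_m]\longrightarrow E$$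
from a polynomial ring. If $\psi$ is injective, then $\operatorname{Frac}U\subset\operatorname{Frac}E$, and we can form the ring on which everything turns:
$$A=\operatorname{Frac}(U)\cap E .$$
It consists of all fractions in $Y$ and the chosen elements that happen to lie in $E$.

**Proposition 1.** Suppose that $U_x\to E_x$ is flat. Then $\psi$ is injective. Regard $U\subset E$ and put $K=\operatorname{Frac}U$, $A=K\cap E$. Then:

(a) $A$ is an RLR of dimension $n+1$ with maximal ideal $\mathfrak m_A=(x,Y)A=\mathfrak m_E\cap A$; also $\operatorname{Frac}A=K$ and $A/xA=E/xE=k[Y]_{(Y)}$.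

(b) $A_x$ is a localization of $U_x=Q[Y,W_1,\dots,W_m]$.

(c) $\mathfrak m_E^i\cap A=\mathfrak m_A^i$ and $A/\mathfrak m_A^i=E/\mathfrak m_E^i$ for all $i$. Hence $\hat A=\hat E$.

The proof is in Section 6. The two aspects of $A$ pull in different directions, and this tension is what we use. By (c), the completion of $A$ is that of $E$, where the image of $W_j$ is whatever we chose, for instance a square. By (b), once $x$ is inverted, $W_j$ is a free variable.

**Example 1 ($n=0$).** Here $E=\hat{\mathfrak o}$. Let $\sigma\in x\hat{\mathfrak o}$ be transcendental over $Q$, and let $U=\mathfrak o[W]$, $W\mapsto\sigma$. The map $Q[W]\to\hat Q$ is injective into a field, so it factors through $Q(W)$ and is flat. The proposition says that $A=Q(\sigma)\cap\hat{\mathfrak o}$ is a DVR with uniformizer $x$ and residue field $k$.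

**Example 2 ($n=1$).** Write $Y=y$. Let $\sigma$ be as in Example 1, $e\ge2$, and $U=\mathfrak o[y,F]$ with $F\mapsto f:=(y+\sigma)^e$. For flatness, note that $Q[y,F]\subset Q[y,u]$ with $F=u^e$ is free of rank $e$. Put $s=u-y$; then $Q[y,u]=Q[s][y]$, and $s\mapsto\sigma$ gives a flat map $Q[s]\to\hat Q$. Base change gives a flat map $Q[s][y]\to\hat Q[y]$, and $\hat Q[y]\to E_x$ is flat by (1). The composite sends $u\mapsto y+\sigma$, hence $F\mapsto f$. So $A=Q(y,f)\cap E$ is a two-dimensional RLR. In $E$ the element $f$ is an $e$-th power. In $A$ it is prime: $x,f$ is a regular sequence because $f\mapsto y^e\neq0$ in $A/xA=k[y]_{(y)}$, so $f,x$ is one too and $A/fA$ embeds in $A_x/fA_x$. The latter is a localization of $Q[y,F]/(F)=Q[y]$, and it is nonzero since $A/fA\ne0$. Hence $A/fA$ is a domain, although its completion $\hat E/(y+\sigma)^e$ is not reduced.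

What the construction is for: we shall build two such rings $R\subset S$ with the same fraction field and the same dimension, $S$ dominating $R$, such that $S$ cannot be reached from $R$ by adjoining finitely many fractions and localizing.

## 2. Spots and birational domination in equal dimension

**Definition.** A local domain $(S,\mathfrak n)$ birationally dominates a local domain $(R,\mathfrak m)$ if $R\subseteq S$, $S$ and $R$ have the same quotient field, and $\mathfrak n\cap R=\mathfrak m$.

**Definition.** A local ring $S$ is a spot over $R$ if $S$ is the localization of a finitely generated $R$-algebra at a prime ideal.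

For instance, let $R=k[x,y]_{(x,y)}$. Then $S=R[y/x]_{(x,\,y/x)}$ is a two-dimensional RLR that birationally dominates $R$, and it is a spot by construction.

If the dimension may drop, non-spots are easy to find. Take $\mathfrak o=k[x]_{(x)}$ in Example 1. Then $A$ birationally dominates the two-dimensional RLR $R=k[x,\sigma]_{(x,\sigma)}$, and both have residue field $k$. If $A$ were a spot over $R$, the dimension formula for finitely generated domains over the universally catenary ring $R$ would give $\dim A=\dim R=2$. But $A$ is a DVR. So one has to insist on equal dimension.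

The problem is taken from "The Uniform Bound Problem for Local Birational Nonsingular Morphisms" (http://www.ams.org/journals/tran/1989-312-01/S0002-9947-1989-0983873-3/S0002-9947-1989-0983873-3.pdf): is it true that for every RLR $R$, every RLR $S$ with $\dim S=\dim R$ that birationally dominates $R$ is a spot over $R$? The problem quotes that this holds when $R$ is excellent (in particular for spots over a field, for complete RLRs, and for RLRs containing a field of characteristic $0$ that satisfy the weak Jacobian condition), and when $\dim R=2$.

In dimension $0$, $R$ and $S$ are fields with the same quotient field, so $S=R$. In dimension $1$, both are DVRs. If there were $s\in S\setminus R$, then $s^{-1}\in\mathfrak m\subset\mathfrak n$, which is impossible for $s\in S$. So $S=R$ again.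

In general the statement is false, in every dimension from $3$ on.

**Theorem A.** Let $d\ge3$. Let $(\mathfrak o,x\mathfrak o)$ be a DVR with residue field $k$, fraction field $Q$ and completion $\hat{\mathfrak o}$. Let $e\ge2$ be an integer invertible in $\mathfrak o$, and assume that $\sigma,\tau\in x\hat{\mathfrak o}$ are algebraically independent over $Q$. Then there are $d$-dimensional RLRs $R\subset S$ such that $S$ birationally dominates $R$ and $S$ is not a spot over $R$.

Since the property holds for $d\le 2$, the range $d\ge3$ is sharp. Two positive results accompany Theorem A.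

**Theorem B.** Let $(R,\mathfrak m)$ be an RLR of dimension $d\ge1$, and let $(S,\mathfrak n)$ be an RLR of dimension $d$ birationally dominating $R$. Then $S/\mathfrak n$ is finite over $R/\mathfrak m$. There is a $d$-dimensional normal spot $T$ over $R$ with $R\subset T\subset S$, $S$ dominating $T$, $\mathfrak m_TS=\mathfrak n$ and $T/\mathfrak m_T=S/\mathfrak n$. For any such $T$, $\hat S=\hat T/\mathfrak p$ with $\mathfrak p$ a minimal prime of $\hat T$, and the following are equivalent: (1) $S$ is a spot over $R$; (2) $S=T$; (3) $T$ is regular; (4) $\hat T$ is a domain.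

**Theorem C.** If $R$ is a Nagata RLR, every RLR $S$ with $\dim S=\dim R$ birationally dominating $R$ is a spot over $R$.

The hypotheses of Theorem A hold for every countable $\mathfrak o$, with any $e\geq 2$ invertible in $\mathfrak o$: for $\mathbb Q[x]_{(x)}$ with $e=2$, for $\mathbb F_p[x]_{(x)}$, and for $\mathbb Z_{(p)}$ with $x=p$ (in the last two cases $p\nmid e$). Indeed $\hat{\mathfrak o}$ is uncountable, while the algebraic closure in $\hat Q$ of a countably generated, hence countable, subfield is countable. So $\hat Q$ contains two elements algebraically independent over $Q$, and multiplying them by a power of $x\in Q$ moves them into $x\hat{\mathfrak o}$ without affecting independence. Thus failure occurs in equal characteristic $0$ or $p$ and in mixed characteristic.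

**Example 3.** For $\mathfrak o=\mathbb Q[x]_{(x)}$ one can take $\sigma=\exp(x)-1$ and $\tau=\exp(x^2)-1$ in $x\mathbb Q[[x]]$. An algebraic relation over $\mathbb Q(x)$ would be a nontrivial $\mathbb Q(x)$-linear relation among series $\exp(q)$ with distinct $q\in\mathbb Zx+\mathbb Zx^2$. Take such a relation with the fewest nonzero terms, and divide by one of them, so that it reads $1+\sum_{r=2}^N c_r\exp(q_r)=0$ with $N\ge2$ and the $q_r$ distinct and nonzero. Differentiating gives $\sum_{r\ge2}(c_r'+c_rq_r')\exp(q_r)=0$, which has fewer terms, so $c_r'/c_r=-q_r'$ for every $r$. Now $q_2'$ is a nonzero polynomial, whereas $c_2'/c_2$ is either $0$ or a rational function whose numerator has smaller degree than its denominator. This is a contradiction.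

Only Lemma 2 of the next section is needed for Theorem A. Theorems B and C explain where a counterexample has to be looked for.

## 3. Zariski's Main Theorem and the test ring $T$

One would first try to prove the statement. Given $S$, adjoin to $R$ enough elements of $S$ to generate $\mathfrak n$ and the residue field, normalize, and localize. The result is a normal spot $T$ which agrees with $S$ to first order. If $S$ is a spot at all, it must be this $T$.

Recall that a finite type extension $T\to B$ is quasi-finite at a prime $\mathfrak b$ over $\mathfrak m_T$ if $B_{\mathfrak b}/\mathfrak m_TB_{\mathfrak b}$ is a finite-dimensional $T/\mathfrak m_T$-vector space. Zariski's Main Theorem (Stacks Project, Tag 00Q9) says: if $T\to B$ is of finite type and quasi-finite at $\mathfrak b$, and $T'$ is the integral closure of $T$ in $B$, then there is $\theta\in T'$, $\theta\notin\mathfrak b$, with $T'_\theta\cong B_\theta$.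

**Lemma 2.** Let $R$ be a local domain, and let $(T,\mathfrak m_T)$, $(S,\mathfrak n)$ be local domains with $R\subset T\subset S\subset K=\operatorname{Frac}R$. Assume that $T$ is normal, $\mathfrak n\cap T=\mathfrak m_T$, $\mathfrak m_TS=\mathfrak n$ and $T/\mathfrak m_T=S/\mathfrak n$. If $S$ is a spot over $R$, then $S=T$.

**Proof.** First we make the finitely generated algebra a subring of $S$. Write $S=C_{\mathfrak c}$ with $C$ a finitely generated $R$-algebra and $\mathfrak c$ a prime. An element of $C$ that dies in $C_{\mathfrak c}$ is killed by an element outside $\mathfrak c$, so it lies in $\mathfrak c$. Hence we may replace $C$ by its image in $S$ and obtain $S=(B_0)_{\mathfrak n\cap B_0}$ with $B_0=R[\alpha_1,\dots,\alpha_r]\subset S$.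

Next we pass from $R$ to $T$. Put $B=T[\alpha_1,\dots,\alpha_r]\subset S$ and $\mathfrak b=\mathfrak n\cap B$. Elements of $B\setminus\mathfrak b$ are units of $S$, so $S=(B_0)_{\mathfrak n\cap B_0}\subset B_{\mathfrak b}\subset S$, that is, $S=B_{\mathfrak b}$. Also $\mathfrak b\cap T=\mathfrak n\cap T=\mathfrak m_T$ and
$$B_{\mathfrak b}/\mathfrak m_TB_{\mathfrak b}=S/\mathfrak m_TS=S/\mathfrak n=T/\mathfrak m_T .$$
So the finite type extension $T\to B$ is quasi-finite at $\mathfrak b$.

Finally we apply Zariski's Main Theorem. Since $R\subset T\subset K$, we have $\operatorname{Frac}T=K\supset B$, and $T$ is normal, so the integral closure of $T$ in $B$ is $T$. We get $\theta\in T$, $\theta\notin\mathfrak b$, with $T_\theta=B_\theta$. As $\mathfrak b\cap T=\mathfrak m_T$, $\theta$ is a unit of $T$. Hence $B\subset B_\theta=T_\theta=T$, so $B=T$ and $S=B_{\mathfrak b}=T$. $\square$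

**Proof of Theorem B.**

**Step 1: the residue field.** The purpose is to show that $\kappa=S/\mathfrak n$ is finite over $R/\mathfrak m$. Since $S$ is regular, $\operatorname{gr}_{\mathfrak n}S$ is a polynomial ring $\kappa[X_1,\dots,X_d]$, so the $\mathfrak n$-adic order is a valuation of $K=\operatorname{Frac}S$. Let $\mathcal V$ be its valuation ring; it dominates $S$, hence $R$, and its value group is $\mathbb Z$. Sending a quotient of two elements of equal order to the quotient of their initial forms identifies the residue field of $\mathcal V$ with the field of homogeneous fractions of degree $0$ in $X_1,\dots,X_d$. This is $\kappa(X_2/X_1,\dots,X_d/X_1)$, purely transcendental over $\kappa$ of degree $d-1$.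

Abhyankar's inequality for the Noetherian local domain $R$ (Huneke–Swanson, *Integral Closure of Ideals, Rings, and Modules*, Thm. 6.6.7) reads: rational rank $+$ residual transcendence degree $\le\dim R=d$, and equality implies that the residue field of $\mathcal V$ is finitely generated over $R/\mathfrak m$. Here it says $1+(d-1)+\operatorname{trdeg}_{R/\mathfrak m}\kappa\le d$. So $\kappa$ is algebraic over $R/\mathfrak m$ and equality holds. A subextension of a finitely generated field extension is finitely generated, so $\kappa$ is finitely generated and algebraic over $R/\mathfrak m$, that is, finite.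

**Step 2: existence of $T$.** Let $R'=R[a_1,\dots,a_r]\subset S$, where the $a_i$ consist of generators of $\mathfrak n$ and lifts of generators of $\kappa$ over $R/\mathfrak m$. Since $\hat R$ is regular, it is a domain, so $R$ is analytically unramified (its completion is reduced). Rees' theorem (Huneke–Swanson, Thm. 9.2.2) says that over an analytically unramified Noetherian local domain $R$, every finitely generated $R$-subalgebra of $K=\operatorname{Frac}R$ containing $R$ has module-finite integral closure. So the integral closure $A$ of $R'$ in $K$ is a finite $R'$-module, and it is a finitely generated $R$-algebra. As $S$ is normal, $A\subset S$. Put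
$$\mathfrak q=\mathfrak n\cap A,\qquad T=A_{\mathfrak q}.$$
This is a normal spot over $R$, dominated by $S$, and $\mathfrak m_TS=\mathfrak n$ because $\mathfrak q$ contains generators of $\mathfrak n$. The ring $A/\mathfrak q\subset\kappa$ contains $R/\mathfrak m$ and generators of $\kappa$, which are algebraic over $R/\mathfrak m$; so $A/\mathfrak q=\kappa$. Hence $\mathfrak q$ is maximal and $T/\mathfrak m_T=\kappa$.

For the dimension we use the dimension inequality (Matsumura, *Commutative Ring Theory*, Thm. 15.5): for an extension of domains with Noetherian base, the height of a prime plus its residual transcendence degree is at most the height of its contraction plus the transcendence degree of the extension. For $R\subset T$ and $T\subset S$ all transcendence degrees are $0$, so $d\ge\dim T\ge\dim S=d$.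

**Step 3: the completion.** Let $T$ be any ring as in the statement. We compare $\hat T$ with $\hat S$. The module $\hat S$ is separated for the $\mathfrak m_T$-adic topology, since $\mathfrak m_T\hat S=\mathfrak n\hat S$, and $\hat S/\mathfrak m_T\hat S=S/\mathfrak n=T/\mathfrak m_T$ is generated by $1$. So $\hat T\to\hat S$ is surjective (Matsumura, Thm. 8.4). As $\hat S$ is a regular local ring, hence a domain, the kernel $\mathfrak p$ is prime. Since $\dim\hat T/\mathfrak p=\dim \hat S=d=\dim\hat T$, $\mathfrak p$ is a minimal prime.

**Step 4: the equivalences.** (1)$\Rightarrow$(2) is Lemma 2. (2)$\Rightarrow$(1) holds because $T$ is a spot, (2)$\Rightarrow$(3) because $S$ is regular, and (3)$\Rightarrow$(4) because the completion of an RLR is an RLR. For (4)$\Rightarrow$(2), if $\hat T$ is a domain its minimal prime $\mathfrak p$ is $0$, so $\hat S=\hat T$. Let $u/v\in S$ with $u,v\in T$, $v\ne0$. Then $u\in v\hat S\cap T=v\hat T\cap T=vT$ by faithful flatness, so $u/v\in T$. $\blacksquare$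

## 4. Nagata rings, and the point where the proof of the property stops

By Theorem B the question becomes whether the normal domain $T$ has a completion that is a domain. This is so if normality passes from $T$ to $\hat T$, because a normal Noetherian local ring is a domain.

**Definition.** A Noetherian ring $R$ is Nagata if for every prime $P$ of $R$ and every finite field extension $L$ of $\operatorname{Frac}(R/P)$, the integral closure of $R/P$ in $L$ is a finite $R/P$-module.

A field is Nagata. We use that spots over Nagata rings are Nagata, and that a Nagata local domain is analytically unramified (Nagata, *Local Rings*, §36; Matsumura, *Commutative Algebra*, §31). The ring $A$ of Example 2 is not Nagata: $A/fA$ is a local domain with non-reduced completion, while it would be Nagata if $A$ were.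

**Proof of Theorem C.** For $d=0$ we have $S=R$. Let $d\ge1$, and let $A$, $\mathfrak q$ and $T=A_{\mathfrak q}$ be as constructed in Step 2 of the proof of Theorem B. By Theorem B it suffices to show that $\hat T$ is normal.

**Step 1: $\hat T_{\mathfrak Q}$ is regular for every prime $\mathfrak Q$ of $\hat T$ with $\mathfrak Q\cap T=0$.** This step handles the generic formal fibre; the idea is to pass through $\hat R$. Put $A''=\hat R\otimes_RA$. Since $A/\mathfrak q^i$ is killed by $\mathfrak m^i$,
$$A''/\mathfrak q^iA''=\hat R\otimes_RA/\mathfrak q^i=A/\mathfrak q^i .$$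
For $i=1$ this shows that $\mathfrak q''=\mathfrak qA''$ is maximal. The ring $\Gamma=A''_{\mathfrak q''}$ has completion $\varprojlim A/\mathfrak q^i=\hat T$. As $A''$ is a finitely generated algebra over a complete local ring, $\Gamma$ is excellent, so $\Gamma\to\hat T$ is flat with regular fibres.

Elements of $A\setminus\mathfrak q$ become units in $\Gamma$, so $\Gamma$ is a $T$-algebra, compatibly with $T\to\hat T$. The ring $\Gamma\otimes_TK$ is a localization of $A''\otimes_AK=\hat R\otimes_RK$, which is a localization of the regular ring $\hat R$. So $\Gamma\otimes_TK$ is regular. Since $\mathfrak Q\cap T=0$, $\Gamma_{\mathfrak Q\cap\Gamma}$ is a local ring of $\Gamma\otimes_TK$, hence regular. Finally $\hat T_{\mathfrak Q}$ is flat over $\Gamma_{\mathfrak Q\cap\Gamma}$ with regular closed fibre, hence regular.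

**Step 2: for every prime $P$ of $T$, $\hat T/P\hat T$ is reduced.** This is where the Nagata hypothesis enters. The spot $T$ is Nagata, so $T/P$ is a Nagata local domain, hence analytically unramified.

**Step 3: Serre's criterion.** We verify $(R_1)$ and $(S_2)$ for $\hat T$. Let $\mathfrak Q\in\operatorname{Spec}\hat T$, $P=\mathfrak Q\cap T$ and $\Psi=\hat T_{\mathfrak Q}/P\hat T_{\mathfrak Q}$. By flatness, $\dim\hat T_{\mathfrak Q}=\dim T_P+\dim\Psi$ and $\operatorname{depth}\hat T_{\mathfrak Q}=\operatorname{depth}T_P+\operatorname{depth}\Psi$.

- If $\operatorname{ht}P=0$, then $P=0$ and $\hat T_{\mathfrak Q}$ is regular by Step 1.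
- If $\operatorname{ht}P=1$, then $T_P$ is a DVR and $\Psi$ is reduced by Step 2. When $\operatorname{ht}\mathfrak Q=1$, $\Psi$ is a reduced Artinian local ring, that is, a field. So the maximal ideal of $\hat T_{\mathfrak Q}$ is $P\hat T_{\mathfrak Q}$, which is generated by one nonzerodivisor, and $\hat T_{\mathfrak Q}$ is a DVR. When $\operatorname{ht}\mathfrak Q\ge2$, we have $\dim\Psi\ge1$. A reduced local ring of positive dimension has depth at least $1$, so $\operatorname{depth}\hat T_{\mathfrak Q}\ge2$.
- If $\operatorname{ht}P\ge2$, then $\operatorname{ht}\mathfrak Q\ge2$, and $\operatorname{depth}\hat T_{\mathfrak Q}\ge\operatorname{depth}T_P\ge2$ by normality of $T$.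

So $\hat T$ satisfies $(R_1)$ and $(S_2)$, that is, it is normal. $\blacksquare$

Without the Nagata hypothesis the argument stops at Step 2, and at nothing else. For a height one prime $P$ of $T$, the ring $\hat T/P\hat T$ may be non-reduced, as Example 2 shows for $P=fA$ there. A counterexample must therefore contain a normal spot $T$ over $R$ whose completion is not a domain, together with an RLR $S$ that sits over one branch of $\hat T$.

## 5. A node whose branches only the completion sees

The simplest local domain with a reducible completion is a node. If $\operatorname{char}k\ne2$, the local ring at the origin of $y^2=x^2(1+x)$ is a domain, because $x^2(1+x)$ is not a square in $k(x)$. Its completion splits, because $1+x$ has a square root in $k[[x]]$. But the node is not normal: $y/x$ is integral, with $(y/x)^2=1+x$. To keep the splitting and lose the integral element, we replace the squares $x^2$, $y^2$ by elements that are powers only in the completion. Example 2 produces such elements.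

So let $R$ be an intersection ring with parameters $x,y,z,t_1,\dots,t_{d-3}$, built from the two elements
$$f=a^e,\quad g=b^e,\qquad a=y+\sigma,\quad b=z+\tau,$$
and let $T$ be the local ring at $(\mathfrak m,X)$ of the hypersurface
$$f\,(1+xX)=g ,\quad\text{that is,}\quad xfX-(g-f)=0 . \tag{2}$$
By Proposition 1(c) the completion of $T$ is $\hat T=\hat R[[X]]/\bigl(f(1+xX)-g\bigr)$ with $a,b\in\hat R$. As $e$ is invertible, $1+xX$ has an $e$-th root $w\equiv1$ mod $x$ in $\hat R[[X]]$, and
$$f(1+xX)-g=(aw)^e-b^e=(aw-b)\sum_{i=0}^{e-1}(aw)^ib^{e-1-i}.$$
Both factors are non-units because $e\ge2$, so $\hat T$ is not a domain. Modulo $x$ the first factor becomes $y-z$, so $x,y,t,X,aw-b$ is a regular system of parameters of $\hat R[[X]]$, and the branch $b=aw$ is regular of dimension $d$. Over $R$ itself, $f$ and $g$ behave like independent variables, and we shall see that $T$ is normal.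

It remains to find $S$ with this branch as its completion. On the branch, $b=aw$ solves for $z$:
$$z=(y+\sigma)w-\tau .$$
So the parameters of $S$ should be $x,y,Z,t$, where $Z$ is the image of $X$, and $z$ should become one of the chosen elements. The common fraction field has transcendence degree $d+1$ over $Q$. In $R$ it is presented as $Q(y,z,t,F,G)$ with chosen elements $F,G$; in $S$ it will be $Q(y,Z,t,F,H)$ with chosen elements $F$ and $H=z$.

The factor $x$ in $1+xX$ is needed for this construction. With $1+X$ in its place, $w$ would have to be an $e$-th root of $1+Z$ in $E_S$, the $x$-adic completion of $\mathfrak o[y,Z,t]_{(x,y,Z,t)}$. Modulo $x$ it would give an $e$-th root of $1+Z$ in $k(y,Z,t)$. That is impossible, since the valuation attached to the irreducible polynomial $1+Z$ takes the value $1$ there, and $e\ge2$. The root of $1+xZ$ lies in $E_S$ by Hensel's lemma.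

This section was motivation; the proof of Theorem A now runs from Section 6 on, using only Lemma 2 from before.

## 6. Flatness along $x$, and the proof of Proposition 1

The ring $A=K\cap E$ is not visibly Noetherian. We obtain this by showing that $E$ is faithfully flat over $A$, and flatness can be tested modulo $x$ and after inverting $x$. No finiteness is assumed in the test.

**Lemma 3.** Let $A\to E$ be a ring map and $x\in A$ a nonzerodivisor on $A$ and on $E$. If $A/xA\to E/xE$ and $A_x\to E_x$ are flat, then $A\to E$ is flat.

**Proof.** Write $\operatorname{Tor}_i$ for $\operatorname{Tor}_i^A$.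

**Step 1: $x$-power torsion modules.** We show that $\operatorname{Tor}_i(N,E)=0$ for $i\ge1$ and every $A$-module $N$ all of whose elements are killed by powers of $x$. Let $P_\bullet\to E$ be a free resolution over $A$. Since $x$ is a nonzerodivisor on $A$ and $E$, $\operatorname{Tor}_i(A/xA,E)=0$ for $i\ge1$, so $P_\bullet/xP_\bullet$ is a free resolution of $E/xE$ over $A/xA$. If $xN=0$, then $N\otimes_AP_\bullet=N\otimes_{A/xA}(P_\bullet/xP_\bullet)$, so
$$\operatorname{Tor}_i(N,E)=\operatorname{Tor}_i^{A/xA}(N,E/xE)=0\qquad(i\ge1).$$
If $x^jN=0$ with $j\ge2$, the sequence $0\to xN\to N\to N/xN\to0$ and induction on $j$ give the same vanishing. A general $N$ is the union of its submodules killed by $x^j$, $j\ge1$, and Tor commutes with direct limits.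

**Step 2: arbitrary modules.** Let $V$ be any $A$-module, $V_0$ its $x$-power torsion submodule and $V'=V/V_0$, on which $x$ is a nonzerodivisor. As $\operatorname{Tor}_1(V_0,E)=0$, the map $\operatorname{Tor}_1(V,E)\to\operatorname{Tor}_1(V',E)$ is injective. From $0\to V'\xrightarrow{x}V'\to V'/xV'\to0$ and $\operatorname{Tor}_2(V'/xV',E)=0$ we see that $x$ acts injectively on $\operatorname{Tor}_1(V',E)$. But
$$\operatorname{Tor}_1(V',E)_x=\operatorname{Tor}_1^{A_x}(V'_x,E_x)=0,$$
so every element of $\operatorname{Tor}_1(V',E)$ is killed by a power of $x$. Hence $\operatorname{Tor}_1(V',E)=0$, and $\operatorname{Tor}_1(V,E)=0$. $\square$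

**Proof of Proposition 1.**

**Step 1: $\psi$ is injective.** A nonzero $u\in U$ is a nonzerodivisor on $U_x$, hence on the flat $U_x$-module $E_x\ne0$. So it cannot act as $0$ on $E_x$, and $\psi(u)\ne0$.

**Step 2: $A_x$ is a localization of $U_x$, and $E_x$ is flat over it.** This proves (b) and prepares Lemma 3. Since $x\in U$, $A_x=K\cap E_x$. Let $\Sigma$ be the set of elements of $U_x$ that are units in $E_x$. Then $\Sigma^{-1}U_x\subset K\cap E_x$. Conversely let $\alpha\in K\cap E_x$, and write $\alpha=p/q$ with $p,q$ coprime in the UFD $U_x=Q[Y,W_1,\dots,W_m]$. Coprimality means that $p$ is a nonzerodivisor on $U_x/qU_x$. By flatness $p$ is a nonzerodivisor on $E_x/qE_x$. But $p=\alpha q\in qE_x$ acts as $0$ there. So $E_x/qE_x=0$, that is, $q\in\Sigma$. Thus $A_x=\Sigma^{-1}U_x$, and $E_x=\Sigma^{-1}E_x$ is flat over $\Sigma^{-1}U_x=A_x$.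

**Step 3: $A$ is local and $A/xA=E/xE$.** If $\alpha\in A\setminus\mathfrak m_E$, then $\alpha^{-1}\in K\cap E=A$. So $A$ is local with maximal ideal $\mathfrak m_A=\mathfrak m_E\cap A$. If $\alpha=x\varepsilon\in A$ with $\varepsilon\in E$, then $\varepsilon=\alpha/x\in K\cap E=A$. So $xE\cap A=xA$, and $A/xA\to E/xE$ is injective. Since $\mathfrak o[Y]\subset U\subset A$ and the elements of $\mathfrak o[Y]\setminus(x,Y)$ are units of $E$, hence of $A$, we have $\Lambda\subset A$. So $A/xA\to E/xE=\Lambda/x\Lambda$ is also onto.

**Step 4: $A$ is an RLR.** By Steps 2 and 3, Lemma 3 applies and $A\to E$ is flat. It is local, hence faithfully flat, so $IE\cap A=I$ for all ideals $I$ of $A$. An ascending chain of ideals of $A$ extends to a chain in the Noetherian ring $E$, which stabilizes, and contracting back we see that $A$ is Noetherian. Since $A/xA=k[Y]_{(Y)}$ is regular of dimension $n$ and $x\in\mathfrak m_A$ is a nonzerodivisor, $A$ is regular of dimension $n+1$ with $\mathfrak m_A=(x,Y)A$. Finally $\operatorname{Frac}A=K$ because $U\subset A\subset K$. This is (a).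

**Step 5: comparison of powers.** We prove (c). We have $\mathfrak m_E=(x,Y)E=\mathfrak m_AE$, so $\mathfrak m_E^i\cap A=\mathfrak m_A^iE\cap A=\mathfrak m_A^i$. By Step 3, $E=A+xE$; substituting this into itself gives $E=A+x^iE$ for all $i$. So $A\to E/\mathfrak m_E^i$ is onto, with kernel $\mathfrak m_A^i$. $\blacksquare$

From now on the hypotheses of Theorem A are in force, $t=(t_1,\dots,t_{d-3})$, and Proposition 1 is used with $n=d-1$ and $m=2$. One flat map is used twice: the map
$$Q[s,s']\to\hat Q,\qquad s\mapsto\sigma,\ s'\mapsto\tau \tag{3}$$
from a polynomial ring is injective, by algebraic independence. So it factors through the field $Q(s,s')$ and is flat.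

## 7. The ring $R$, with two hidden $e$-th powers

Take $Y=(y,z,t)$, write $\Lambda_R,E_R$ for $\Lambda,E$, let $U_R=\mathfrak o[y,z,t,F,G]$, and define the $\mathfrak o[y,z,t]$-algebra map
$$\psi_R:U_R\to E_R,\qquad F\mapsto f:=(y+\sigma)^e,\qquad G\mapsto g:=(z+\tau)^e .$$

**Step 1: $(U_R)_x\to(E_R)_x$ is flat.** This is the hypothesis of Proposition 1. The ring $B=Q[y,z,t,u,v]$, with $F=u^e$ and $G=v^e$, is free over $(U_R)_x=Q[y,z,t,F,G]$. With $s=u-y$ and $s'=v-z$ we have $B=Q[s,s'][y,z,t]$. Base change of (3) gives a flat map $B\to\hat Q[y,z,t]=M_x$, and $M_x\to(E_R)_x$ is flat by (1). The composite $(U_R)_x\to B\to M_x\to(E_R)_x$ is flat and sends $u\mapsto y+\sigma$, $v\mapsto z+\tau$, so it is $\psi_R$ localized at $x$.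

Let $R=\operatorname{Frac}(U_R)\cap E_R$. By Proposition 1 it is a $d$-dimensional RLR with maximal ideal $\mathfrak m=(x,y,z,t)R$ and residue field $k$. Regarding $U_R\subset R$, we have $F=f$ and $G=g$. Put
$$D=R/xR=E_R/xE_R=k[y,z,t]_{(y,z,t)} .$$
Since $\sigma,\tau\in x\hat{\mathfrak o}$, the images of $f,g$ in $D$ are $y^e,z^e$.

**Step 2: three facts about $f$ and $g$ in $R$.** They are what makes $T$ normal later.

(i) *$x,f,g$ is a regular sequence in $R$, in any order.* Indeed $x$ is a nonzerodivisor and $y^e,z^e$ is a regular sequence in $D$; in a Noetherian local ring regular sequences can be permuted.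

(ii) *$(f,g)R$ is prime.* By Proposition 1(b), $R_x/(f,g)R_x$ is a localization of $Q[y,z,t,F,G]/(F,G)=Q[y,z,t]$. By (i), $x$ is a nonzerodivisor on $R/(f,g)\ne0$, so $R/(f,g)$ embeds in $R_x/(f,g)R_x$. The latter is therefore nonzero, hence a domain, and so is $R/(f,g)$.

(iii) *$xf$ and $g-f$ have no common prime factor in the UFD $R$.* The element $x$ is prime since $D$ is a domain, and it does not divide $g-f$ since $g-f\mapsto z^e-y^e\ne0$ in $D$. A common prime factor of $f$ and $g-f$ would divide both $f$ and $g$, contradicting (i).

## 8. The ring $S$ on the branch $b=aw$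

Take $Y=(y,Z,t)$, write $E_S$ for $E$, and let $U_S=\mathfrak o[y,Z,t,F,H]$. The polynomial $\omega^e-(1+xZ)$ has the root $1$ modulo $x$, and its derivative there is the unit $e$. As $E_S$ is $x$-adically complete, Hensel's lemma gives
$$w\in E_S,\qquad w^e=1+xZ,\qquad w\equiv1\bmod x ,$$
and $w$ is a unit. Define the $\mathfrak o[y,Z,t]$-algebra map
$$\psi_S:U_S\to E_S,\qquad F\mapsto(y+\sigma)^e,\qquad H\mapsto\zeta:=(y+\sigma)w-\tau .$$

**Step 1: reduction to a flat map that carries a formal root $\omega$.** Let
$$C=Q[y,Z,t,\omega]/(\omega^e-1-xZ),\qquad B=C[u,H],\qquad F=u^e .$$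
Here $C$ is free of rank $e$ over $Q[y,Z,t]$, and adjoining $u$ with $u^e=F$ contributes another factor $e$. So $B$ is free of rank $e^2$ over $(U_S)_x=Q[y,Z,t,F,H]$. Put
$$s=u-y,\qquad s'=u\omega-H .$$
Conversely $u=s+y$ and $H=(s+y)\omega-s'$, so $B=C[s,s']$ with $s,s'$ independent variables over $C$; that is, $B=Q[s,s']\otimes_QC$. Base change along (3) shows that
$$B\to N:=\hat Q\otimes_QC=M_x[\omega]/(\omega^e-1-xZ),\qquad M_x=\hat Q[y,Z,t],$$
is flat.

**Step 2: passing from $N$ to $(E_S)_x$ by choosing the root $w$.** Since $M_x\to(E_S)_x$ is flat by (1), so is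
$$N\to N\otimes_{M_x}(E_S)_x=(E_S)_x[\omega]/(\omega^e-w^e).$$
Write $\omega^e-w^e=(\omega-w)h(\omega)$. Then $h(w)=ew^{e-1}$ is a unit and lies in the ideal $(\omega-w,h)$, so $\omega-w$ and $h$ are comaximal. By the Chinese remainder theorem the ring is $(E_S)_x\times(E_S)_x[\omega]/(h)$, and the projection to the first factor, $\omega\mapsto w$, is flat.

**Step 3: $(U_S)_x\to(E_S)_x$ is flat.** The composite $(U_S)_x\to B\to N\to(E_S)_x$ is flat and is the identity on $y,Z,t$. It sends $u=s+y$ to $y+\sigma$, so $F=u^e\mapsto(y+\sigma)^e$ and $H=u\omega-s'\mapsto(y+\sigma)w-\tau=\zeta$. So it is $\psi_S$ localized at $x$.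

Let $S=\operatorname{Frac}(U_S)\cap E_S$. By Proposition 1 it is a $d$-dimensional RLR with maximal ideal $\mathfrak n=(x,y,Z,t)S$ and residue field $k$.

## 9. $S$ birationally dominates $R$

So far $R$ and $S$ live in different rings. We relate them by a map $\varphi$ of polynomial rings, which governs the fraction fields, and a map $\Phi:E_R\to E_S$, which governs integrality.

**Step 1: the fraction fields agree.** Let $\varphi:U_R\to U_S$ be the $\mathfrak o$-algebra map
$$y\mapsto y,\quad t\mapsto t,\quad z\mapsto H,\quad F\mapsto F,\quad G\mapsto F(1+xZ).$$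
The images of $y,z,t,F,G$ generate $\operatorname{Frac}U_S$ over $Q$, since $Z=(\varphi(G)/\varphi(F)-1)/x$. There are $d+1$ of them, and $\operatorname{Frac}U_S$ has transcendence degree $d+1$ over $Q$, so they are algebraically independent. Hence $\varphi$ is injective and induces an isomorphism of fraction fields.

**Step 2: a local map $\Phi:E_R\to E_S$.** Since $\sigma,\tau\in x\hat{\mathfrak o}$, we have $\zeta\in\mathfrak m_{E_S}$. So the $\mathfrak o$-algebra map $\mathfrak o[y,z,t]\to E_S$, $y\mapsto y$, $z\mapsto\zeta$, $t\mapsto t$, pulls $\mathfrak m_{E_S}$ back to a prime containing $(x,y,z,t)$, hence to this maximal ideal. The map extends to $\Lambda_R\to E_S$ and, because $E_S$ is $x$-adically complete, to a map $\Phi:E_R\to E_S$. It is local, since $\mathfrak m_{E_R}=(x,y,z,t)E_R$.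

**Step 3: $\Phi\circ\psi_R=\psi_S\circ\varphi$.** We first check that $\Phi$ fixes $\sigma$ and $\tau$. For each $i$ write $\sigma=\sigma_i+x^ic_i$ with $\sigma_i\in\mathfrak o$ and $c_i\in\hat{\mathfrak o}$. Then $\Phi(\sigma)-\sigma=x^i(\Phi(c_i)-c_i)\in x^iE_S$ for all $i$, so $\Phi(\sigma)=\sigma$. Likewise $\Phi(\tau)=\tau$. Hence $\Phi(f)=(y+\sigma)^e=\psi_S(F)$ and
$$\Phi(g)=(\zeta+\tau)^e=(y+\sigma)^ew^e=(y+\sigma)^e(1+xZ)=\psi_S(\varphi(G)).$$
On $y,t$ the two composites clearly agree, and $\Phi(z)=\zeta=\psi_S(H)=\psi_S(\varphi(z))$.

**Step 4: $R$ maps into $S$, with domination.** Let $r=u_1/u_2\in R$ with $u_1,u_2\in U_R$, $u_2\ne0$. Then $u_1=u_2r$ in $E_R$. Applying $\Phi$ and Step 3, $\varphi(u_1)=\varphi(u_2)\Phi(r)$ in $E_S$ with $\varphi(u_2)\ne0$. Therefore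
$$\Phi(r)=\varphi(u_1)/\varphi(u_2)\in\operatorname{Frac}(U_S)\cap E_S=S .$$
Thus the field isomorphism of Step 1 maps $R$ into $S$ and agrees with $\Phi$ on $R$. We identify $R$ with its image and write $K$ for the common fraction field. As $\Phi$ is local, $\mathfrak m\subset\mathfrak n\cap R$, and since $\mathfrak n\cap R$ is a proper ideal, $\mathfrak n\cap R=\mathfrak m$. So $S$ birationally dominates $R$ and $\dim R=\dim S=d$. Moreover $g=f(1+xZ)$ in $S$, that is,
$$Z=\frac{g-f}{xf}\in S . \tag{4}$$

## 10. The ring $T=R[Z]_{\mathfrak n\cap R[Z]}$ is normal but not regular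

**Step 1: $T$ agrees with $S$ to first order.** These are the conditions of Lemma 2 other than normality. The proper ideal $\mathfrak n\cap R[Z]$ contains $(\mathfrak m,Z)R[Z]$, and $R[Z]/(\mathfrak m,Z)$ is a nonzero quotient of $R/\mathfrak m=k$, hence equal to $k$. So $\mathfrak n\cap R[Z]=(\mathfrak m,Z)R[Z]$ and $T/\mathfrak m_T=k=S/\mathfrak n$; all identifications are those of $\mathfrak o$-algebras. By construction $R\subset T\subset S\subset K$ and $\mathfrak n\cap T=\mathfrak m_T$. Also $\mathfrak m_TS=\mathfrak n$, because $x,y,Z,t\in\mathfrak m_T$ generate $\mathfrak n$.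

**Step 2: equations for $T$.** We show that
$$T=\bigl(R[X]/(L)\bigr)_{(\mathfrak m,X)},\qquad L:=xfX-(g-f),\qquad\dim T=d . \tag{5}$$
By fact (iii) of Section 7, $L$ is a primitive polynomial over the UFD $R$. A polynomial in the kernel of $R[X]\to R[Z]$, $X\mapsto Z$, is divisible by $X-Z$, that is, by $L$, in $K[X]$. Since $L$ is primitive, Gauss's lemma makes it divisible by $L$ in $R[X]$. So the kernel is $(L)$. As $R[X]_{(\mathfrak m,X)}$ is an RLR of dimension $d+1$ and $L\ne0$ is a non-unit there, $\dim T=d$.

**Step 3: $T$ is not regular, so $T\ne S$.** We have $f,g\in\mathfrak m_{E_R}^e\subset\mathfrak m_{E_R}^2$ because $e\ge2$. By Proposition 1(c), $f,g\in\mathfrak m_{E_R}^2\cap R=\mathfrak m^2$. So $L$ lies in the square of the maximal ideal of $R[X]_{(\mathfrak m,X)}$. By (5), $T$ has embedding dimension $d+1>d=\dim T$.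

**Step 4: normality away from $xf$, and reducedness modulo $x$ and $f$.** These are the inputs for the normality of $T$.

- $T[1/(xf)]$ is a localization of $R[Z][1/(xf)]=R[1/(xf)]$ by (4), hence normal.
- $T/fT$ is a localization of $R[X]/(f,L)=R[X]/(f,g)=(R/(f,g))[X]$, a domain by fact (ii). So $T/fT$ is reduced. This is where it matters that $R$ does not see $f$ and $g$ as powers.
- $T/xT$ is a localization of $R[X]/(x,g-f)=D[X]/(z^e-y^e)$. Since $z^e-y^e$ is monic in $z$, the ring $k[y,z]/(z^e-y^e)$ is free over $k[y]$ and embeds in $k(y)[z]/(z^e-y^e)$. This is a product of fields, because $e$ is invertible in $k$ and so $z^e-y^e$ is separable over $k(y)$. So $k[y,z]/(z^e-y^e)$ is reduced. Adjoining variables and localizing preserve this, so $T/xT$ is reduced.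

**Step 5: $T$ is normal.** Let $\alpha\in K$ be integral over $T$. By Step 4, $\alpha\in T[1/(xf)]$. Choose $i,j\ge0$ with $x^if^j\alpha\in T$ and $i+j$ minimal. Suppose $i\ge1$. Put $\beta=x^{i-1}f^j\alpha$, which is integral over $T$, and $\gamma=x\beta\in T$. Multiplying an integral equation $\beta^l+c_1\beta^{l-1}+\dots+c_l=0$ by $x^l$ gives
$$\gamma^l+c_1x\gamma^{l-1}+\dots+c_lx^l=0,$$
so $\gamma^l\in xT$. As $T/xT$ is reduced, $\gamma\in xT$, that is, $\beta\in T$. This contradicts the minimality of $i+j$. If $j\ge1$, the same argument with $\beta=x^if^{j-1}\alpha$, $\gamma=f\beta$ and $T/fT$ in place of $T/xT$ gives a contradiction. So $i=j=0$ and $\alpha\in T$.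

**Step 6: $S$ is not a spot over $R$.** By Steps 1 and 5 all hypotheses of Lemma 2 hold for $R\subset T\subset S$. If $S$ were a spot over $R$, Lemma 2 would give $S=T$, contradicting Step 3. This proves Theorem A. $\blacksquare$

With $\mathfrak o=\mathbb Q[x]_{(x)}$, $e=2$, $d=3$ and the series of Example 3, this gives a concrete pair: $f=(y+\exp(x)-1)^2$, $g=(z+\exp(x^2)-1)^2$ and $Z=(g-f)/(xf)$.

## 11. The completion of $R/(f,g)$

By Theorem C the rings $R$ of Theorem A are not Nagata. One can also see this directly. By Proposition 1(c), $\hat R=\hat E_R$, and $x,\,y+\sigma,\,z+\tau,\,t$ is a regular system of parameters of $\hat R$, because $\sigma,\tau\in x\hat{\mathfrak o}$. The domain $R/(f,g)$ of fact (ii) has completion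
$$\hat R/\bigl((y+\sigma)^e,(z+\tau)^e\bigr).$$
Since $e\ge2$, the element $y+\sigma\notin\mathfrak m_{\hat R}^2$ is not in the ideal $\bigl((y+\sigma)^e,(z+\tau)^e\bigr)\subset\mathfrak m_{\hat R}^2$, although its $e$-th power is. So $R/(f,g)$ is a local domain with non-reduced completion, whereas every quotient domain of a Nagata local ring is analytically unramified. The same defect shows in $T$, where $T/fT$ is a localization of $(R/(f,g))[X]$: for the height one prime $P=fT$ the ring $\hat T/P\hat T$ is not reduced, and Step 2 in the proof of Theorem C fails for this $P$.
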